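# Decomposable fixed-point characters without finite invariant relations

## An i.c.c. group whose fixed-point character splits

**Theorem A.** There is a countable i.c.c. group $G$ and a $\mu$-a.e. faithful ergodic measure-preserving action $G\curvearrowright(Z,\mu)$ on a standard Borel probability space such that the associated character $\chi(g)=\mu(\mathrm{Fix}_Z(g))$ is decomposable, but no $G$-invariant Borel equivalence relation $E\subseteq E_G^Z$ satisfies $1<|[z]_E|<\infty$ for $\mu$-a.e. $z\in Z$.

Every word of this will be defined in the next section. In plain terms, an action of $G$ assigns to each $g$ the measure of its fixed-point set, and this function of $g$ is a character. Sometimes it is a proper convex combination of two other characters. One visible reason for this to happen is that the orbits can be cut, in a $G$-equivariant way, into finite pieces with more than one point. A problem in "Some Open Problems On Invariant Random Subgroups" (http://www.math.caltech.edu/~logic/slides/2022-11-09.pdf) asks us to prove or disprove that for i.c.c. groups this is the only reason,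 that is, that for a $\mu$-a.e. faithful ergodic action of a countable i.c.c. group the following are equivalent:

* (i) the associated character $\chi$ is decomposable;
* (ii) there is a $G$-invariant Borel equivalence relation $E\subseteq E_G^Z$ such that $1<|[z]_E|<\infty$ for $\mu$-a.e. $z\in Z$.

The implication (ii) $\Rightarrow$ (i) is a theorem of Thomas, valid for every ergodic action of a countable group. Theorem A says that (i) $\Rightarrow$ (ii) fails, so the equivalence is false.

We shall also see what decomposability does mean. Theorem B says that, for every ergodic action, $\chi$ is decomposable exactly when the orbits carry a nonempty invariant Borel graph of finite degree. Theorem C says that for locally finite groups (i) and (ii) really are equivalent. I will prove B and C first, because they are what comes out of an honest attempt to prove (i) $\Rightarrow$ (ii), and they show what a counterexample must look like. The proof of Theorem A itself is independent of them.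

## Actions, characters and invariant relations

Throughout, $G$ is a countable group acting by measure-preserving Borel maps on a standard Borel probability space $(Z,\mu)$, and $\mathrm{Fix}_Z(g)=\{z\in Z: g\cdot z=z\}$.

**Definition (ergodic, a.e. faithful).** The action is *ergodic* if $\mu(A)\in\{0,1\}$ for every $G$-invariant $\mu$-measurable $A\subseteq Z$. Its *$\mu$-a.e. kernel* is $K_\mu=\{g\in G:\mu(\mathrm{Fix}_Z(g))=1\}$, and it is *$\mu$-a.e. faithful* if $K_\mu=1$.

For example, $\mathbb Z/4$ acting on two points of mass $\frac12$ through the swap is ergodic with $K_\mu=\{0,2\}$. We use ergodicity in two forms. A $G$-invariant measurable function is a.e. constant. The same holds if $F$ is only *a.e. invariant*, meaning that for each $h\in G$ we have $F(hz)=F(z)$ for a.e. $z$: the set $N=\{z:F(hz)=F(z)\ \forall h\in G\}$ is conull since $G$ is countable, it is $G$-invariant because for $z\in N$ we have $F(hkz)=F(z)=F(kz)$, and $F$ is truly invariant on $N$.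

**Definition (i.c.c.).** $G$ is *i.c.c.* if the conjugacy class $g^G$ of every $1\ne g\in G$ is infinite.

The group of finitely supported permutations of $\mathbb N$ is i.c.c.: if $g\ne1$ has support $F$, then $\pi g\pi^{-1}$ has support $\pi(F)$, and there are infinitely many such sets. A nontrivial finite group is not i.c.c., nor is any group with a nontrivial center.

**Definition (character).** A *character* of $G$ is a function $\chi:G\to\mathbb C$ with $\chi(1)=1$, $\chi(hgh^{-1})=\chi(g)$, and $\sum_{i,j=1}^n\lambda_i\bar\lambda_j\,\chi(g_j^{-1}g_i)\ge0$ for all $\lambda_1,\dots,\lambda_n\in\mathbb C$, $g_1,\dots,g_n\in G$. It is *indecomposable* if it cannot be written as $\chi=r\chi_1+(1-r)\chi_2$ with $0<r<1$ and $\chi_1\ne\chi_2$ characters; otherwise it is *decomposable*.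

On $\mathbb Z$, each $n\mapsto\omega^n$ with $|\omega|=1$ is a character, because $\sum_{i,j}\lambda_i\bar\lambda_j\omega^{n_i-n_j}=|\sum_i\lambda_i\omega^{n_i}|^2$. Averaging $\omega^n$ over the circle gives $\delta_0$. So $\delta_0$ is half the average over the upper half circle plus half the average over the lower one. These two averages take the values $\pm\frac{2i}{\pi}$ at $n=1$, so they differ, and $\delta_0$ is decomposable. Keep this computation in mind; it returns in the proof of Theorem A.

The function $\chi(g)=\mu(\mathrm{Fix}_Z(g))$ is a character. The first two properties are immediate from $\mathrm{Fix}_Z(hgh^{-1})=h\,\mathrm{Fix}_Z(g)$. For the third, $g_j^{-1}g_ix=x$ means $g_ix=g_jx$, so with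
$$\varphi_x(v)=\sum_{i:\,g_ix=v}\lambda_i,\qquad v\in Gx,$$
we get
$$\sum_{i,j}\lambda_i\bar\lambda_j\,\chi(g_j^{-1}g_i)=\int\sum_{i,j:\,g_ix=g_jx}\lambda_i\bar\lambda_j\,d\mu(x)=\int\sum_{v\in Gx}|\varphi_x(v)|^2\,d\mu(x)\ \ge 0.\qquad(1)$$

**Definition (invariant relation).** $E_G^Z=\{(z,g\cdot z):z\in Z,\ g\in G\}$ is the *orbit equivalence relation*. An equivalence relation $E$ on $Z$ is *$G$-invariant* if $z\,E\,w$ implies $(g\cdot z)\,E\,(g\cdot w)$ for all $g\in G$. The class of $z$ is $[z]_E$.

Thus $E_G^Z$ and equality are invariant. More interestingly, if $c$ is central in $G$, then $\{(z,c^kz):k\in\mathbb Z\}$ is invariant, since $gc^kz=c^kgz$. Note that (ii) asks for more than a partition of each orbit into finite pieces: the group must permute the pieces.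

## Finite sets, free actions, and the irrational rotation

**Finite sets.** Let $\mathrm{Sym}(3)$ act on $Z=\{1,2,3\}$ with uniform measure. The relation $E=Z\times Z$ has (ii). And $\chi(g)=\frac13|\mathrm{Fix}(g)|$ is the normalized permutation character, which splits as $\frac13\cdot1+\frac23\cdot\frac{\theta}{2}$, where $\theta$ is the trace of the two-dimensional irreducible representation. So (i) and (ii) both hold. But a faithful action on a finite set has a finite group, so no nontrivial i.c.c. example is this small.

**Free actions.** Suppose $G$ is i.c.c. and $\mu(\mathrm{Fix}_Z(g))=0$ for all $g\ne1$, with the action ergodic. Then (ii) fails. Indeed, let $E\subseteq E_G^Z$ be invariant Borel with $1<|[z]_E|<\infty$ a.e. Since $[gz]_E=g[z]_E$, ergodicity makes $|[z]_E|$ a.e. equal to a constant $k\ge2$. Let $P_h=\{x:(x,hx)\in E\}$. For a.e. $x$ the points $hx$ are distinct for distinct $h$, so $\sum_{h\ne1}\mu(P_h)=k-1$. By invariance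
$$x\in P_h\iff(gx,ghx)\in E\iff(gx,\,ghg^{-1}\,gx)\in E\iff gx\in P_{ghg^{-1}},$$
so $gP_h=P_{ghg^{-1}}$ and $\mu(P_h)$ is constant on conjugacy classes. All classes other than $\{1\}$ are infinite, so the sum is $0$ or $\infty$. This contradicts $0<k-1<\infty$. After Theorem B the same computation will show that (i) fails too, so the equivalence survives this test.

**The irrational rotation.** Let $\mathbb Z$ act on $Y=\mathbb R/\mathbb Z$ with Lebesgue measure by $Ty=y+\alpha$, $\alpha$ irrational. This is ergodic and free, and $\chi=\delta_0$ is decomposable. Suppose $E\subseteq E_{\mathbb Z}^Y$ is invariant and $y\,E\,T^ky$ with $k\neq0$. Applying $T^{jk}$ gives $T^{jk}y\,E\,T^{(j+1)k}y$ for all $j\ge0$, so $[y]_E$ contains all $T^{jk}y$, which are distinct. Every class is a single point or infinite, so (ii) fails. Thus (i) $\Rightarrow$ (ii) is false for $\mathbb Z$. Of course $\mathbb Z$ is as far from i.c.c. as possible, and the hypothesis of the problem excludes exactly this. Adding an i.c.c. factor does not help: in $\mathbb Z\times H$ the factor $\mathbb Z$ is central.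

## The counting measure on the orbit relation

To attack (i) $\Rightarrow$ (ii) we need a place where a splitting of $\chi$ becomes visible on $Z$. That place is the orbit relation itself, with a natural measure. Until the end of the proof of Theorem C we write $E=E_G^Z$ for the orbit relation, $\Delta$ for the diagonal, $B_x=\{y:(x,y)\in B\}$ and $B^y=\{x:(x,y)\in B\}$. Call $B\subseteq E$ *invariant* if $(x,y)\in B$ implies $(gx,gy)\in B$ for all $g\in G$.

Enumerate $G=\{g_0,g_1,\dots\}$. Then $E$ is Borel, being the union of the graphs of the $g_n$, and it is the disjoint union of the Borel sets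
$$E_n=\{(x,g_nx): g_nx\ne g_mx\ \text{ for all } m<n\}.$$
Let $B\subseteq E$ be Borel. Each pair $(x,y)\in E$ lies in exactly one $E_n$, and then $y=g_nx$, $x=g_n^{-1}y$. Hence
$$|B_x|=\sum_n1_{B\cap E_n}(x,g_nx),\qquad |B^y|=\sum_n1_{B\cap E_n}(g_n^{-1}y,y),$$
and both are Borel functions. Since $g_n$ preserves $\mu$, the $n$-th terms have the same integral, so we may define
$$M(B)=\int|B_x|\,d\mu(x)=\int|B^y|\,d\mu(y).\qquad(2)$$
$M$ is a measure on $E$. It is $\sigma$-finite since $M(E_n)\le1$, and $M(\Delta)=1$. For the rotation above, the set $\{(y,T^ky):y\in Y\}$ has $M$-measure $1$ for each $k$, so $M(E)=\infty$.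

## Decomposability is an invariant graph of finite degree

**Theorem B.** Let $G\curvearrowright(Z,\mu)$ be an ergodic measure-preserving action of a countable group on a standard Borel probability space; neither faithfulness nor i.c.c. is assumed. The following are equivalent.

* (a) $\chi$ is decomposable.
* (b) There is an invariant Borel set $R\subseteq E\setminus\Delta$ with $0<M(R)<\infty$.
* (c) There is an invariant Borel graph $S\subseteq E\setminus\Delta$ (that is, $S=S^{-1}$) and an integer $d\ge1$ with $|S_z|=d$ for $\mu$-a.e. $z$.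

We prove (b) $\Rightarrow$ (c) $\Rightarrow$ (a) $\Rightarrow$ (b).

**Step 1: (b) $\Rightarrow$ (c).** The purpose is to symmetrize $R$ and let ergodicity make the degree constant. Let $S=R\cup R^{-1}$. It is Borel, symmetric, invariant and disjoint from $\Delta$. By (2), $M(R^{-1})=\int|R^x|\,d\mu(x)=M(R)$, so $0<M(S)\le2M(R)<\infty$. Since $y\in S_x\iff gy\in S_{gx}$, we have $S_{gx}=gS_x$, so $x\mapsto|S_x|$ is $G$-invariant and hence a.e. constant. The constant $d$ satisfies $d=\int|S_x|\,d\mu=M(S)\in(0,\infty)$. It is the cardinality of a set, so it is an integer $\ge1$.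

**Step 2: (c) $\Rightarrow$ (a).** The purpose is to perturb $\chi$ by the adjacency form of the graph, which is controlled because the degree is bounded. Put
$$\psi(g)=\mu\{x:(x,gx)\in S\},\qquad \chi_\pm=\chi\pm\tfrac1d\,\psi .$$
Since $S\cap\Delta=\emptyset$, $\psi(1)=0$ and $\chi_\pm(1)=1$. Applying $h^{-1}$ inside $S$ and then using that $h$ preserves $\mu$,
$$\psi(hgh^{-1})=\mu\{x:(x,hgh^{-1}x)\in S\}=\mu\{x:(h^{-1}x,\,gh^{-1}x)\in S\}=\psi(g),$$
so $\chi_\pm$ are conjugation invariant.

For positive definiteness take $\lambda_i,g_i$ and $\varphi_x$ as in (1). By invariance of $S$, $(x,g_j^{-1}g_ix)\in S$ if and only if $(g_jx,g_ix)\in S$. Therefore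
$$\sum_{i,j}\lambda_i\bar\lambda_j\,\psi(g_j^{-1}g_i)=\int Q_x\,d\mu(x),\qquad Q_x=\sum_{(u,v)\in S,\ u,v\in Gx}\varphi_x(v)\overline{\varphi_x(u)} .$$
The set of $z$ with $|S_z|=d$ is conull and $G$-invariant, so for a.e. $x$ every $v\in Gx$ has degree $d$ in $S$. Fix such an $x$. Exchanging $u$ and $v$, which is allowed as $S=S^{-1}$, replaces $Q_x$ by its conjugate, so $Q_x$ is real. From $|\varphi_x(v)\overline{\varphi_x(u)}|\le\frac12(|\varphi_x(u)|^2+|\varphi_x(v)|^2)$ and the fact that every vertex occurs $d$ times as a first and $d$ times as a second coordinate,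
$$|Q_x|\le\tfrac12\sum_{u\in Gx}d\,|\varphi_x(u)|^2+\tfrac12\sum_{v\in Gx}d\,|\varphi_x(v)|^2=d\sum_{v\in Gx}|\varphi_x(v)|^2 .$$
So $\sum_v|\varphi_x(v)|^2\pm\frac1dQ_x\ge0$. Integrating and using (1), $\chi_\pm$ are positive definite, hence characters.

They differ, because every $y\in S_x$ is $gx$ for at least one $g$, so
$$\sum_g\psi(g)=\int\sum_g1_S(x,gx)\,d\mu(x)\ge\int|S_x|\,d\mu(x)=d>0,$$
and thus $\psi\ne0$. As $\chi=\frac12\chi_++\frac12\chi_-$, $\chi$ is decomposable.

**Step 3: (a) $\Rightarrow$ (b), the Hilbert space.** The purpose is to realize $\chi$ as a matrix coefficient on $L^2(E,M)$, so that a piece of $\chi$ becomes a function on $E$. Let $\chi=r\chi_1+(1-r)\chi_2$ with $0<r<1$ and $\chi_1\ne\chi_2$. Inner products are linear in the first variable. For $f\in L^2(E,M)$ put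
$$(\lambda(g)f)(x,y)=f(g^{-1}x,y),\qquad(\rho(g)f)(x,y)=f(x,g^{-1}y).$$
The map $(x,y)\mapsto(gx,y)$ of $E$ replaces each $B^y$ by $gB^y$, so it preserves $M$ by the second formula in (2). The map $(x,y)\mapsto(x,gy)$ replaces $B_x$ by $gB_x$, so it preserves $M$ by the first. Hence $\lambda$ and $\rho$ are unitary representations, and they commute because they act on different coordinates. Let $\xi=1_\Delta$. Then $\|\xi\|^2=M(\Delta)=1$, and
$$\langle\lambda(g)\xi,\xi\rangle=M\{(x,x):g^{-1}x=x\}=\mu(\mathrm{Fix}_Z(g^{-1}))=\chi(g).$$
Also $\lambda(g)\rho(g)\xi=\xi$, since $g^{-1}x=g^{-1}y$ if and only if $x=y$.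

Let $K=\overline{\mathrm{span}}\,\lambda(G)\xi$, and let $\kappa(h)=\lambda(h)\rho(h)$, a unitary representation because $\lambda$ and $\rho$ commute. From $\rho(h)\xi=\lambda(h^{-1})\xi$ we get
$$\kappa(h)\lambda(g)\xi=\lambda(h)\lambda(g)\rho(h)\xi=\lambda(hgh^{-1})\xi .\qquad(3)$$
So $\kappa(h)$ permutes the vectors spanning $K$, and $\kappa(h)K=K$.

**Step 4: an operator from $\chi_1$.** The purpose is to turn the inequality "$r\chi_1\le\chi$" into an operator $\Theta$ on $K$. On finitely supported functions $a:G\to\mathbb C$ consider the form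
$$\beta(a,b)=\sum_{g,h}a(g)\overline{b(h)}\;r\chi_1(h^{-1}g).$$
It is positive semidefinite since $\chi_1$ is positive definite. Since $\chi-r\chi_1=(1-r)\chi_2$ is positive definite too,
$$0\le\beta(a,a)\le\sum_{g,h}a(g)\overline{a(h)}\,\chi(h^{-1}g)=\Bigl\|\sum_ga(g)\lambda(g)\xi\Bigr\|^2 .$$
A positive semidefinite form over $\mathbb C$ is Hermitian and satisfies Cauchy–Schwarz, so
$$|\beta(a,b)|\le\Bigl\|\sum_g a(g)\lambda(g)\xi\Bigr\|\,\Bigl\|\sum_h b(h)\lambda(h)\xi\Bigr\| .$$
In particular $\beta(a,b)$ depends only on the vectors $\sum a(g)\lambda(g)\xi$ and $\sum b(h)\lambda(h)\xi$. It extends to a bounded form on $K$, and by the Riesz theorem there is an operator $\Theta$ on $K$ with $0\le\Theta\le1$ and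
$$\langle\Theta\lambda(g)\xi,\lambda(h)\xi\rangle=r\chi_1(h^{-1}g).\qquad(4)$$
$\Theta$ commutes with $\lambda(k)|_K$, since by (4)
$$\langle\Theta\lambda(k)\lambda(g)\xi,\lambda(h)\xi\rangle=r\chi_1(h^{-1}kg)=\langle\Theta\lambda(g)\xi,\lambda(k^{-1}h)\xi\rangle=\langle\lambda(k)\Theta\lambda(g)\xi,\lambda(h)\xi\rangle .$$

**Step 5: an invariant function off the diagonal.** The purpose is to show that $f=\Theta\xi\in K\subseteq L^2(E,M)$ is invariant under the diagonal action and does not live on $\Delta$.

*Invariance.* By (3), (4) and conjugation invariance of $\chi_1$,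
$$\langle\kappa(h)f,\lambda(g)\xi\rangle=\langle f,\lambda(h^{-1}gh)\xi\rangle=r\chi_1(h^{-1}g^{-1}h)=r\chi_1(g^{-1})=\langle f,\lambda(g)\xi\rangle .$$
Both $\kappa(h)f$ and $f$ lie in $K$, so $\kappa(h)f=f$.

*$f\notin\mathbb C\xi$.* If $f=t\xi$, then $r\chi_1(g)=\langle\Theta\lambda(g)\xi,\xi\rangle=\langle\lambda(g)f,\xi\rangle=t\chi(g)$. At $g=1$ this gives $t=r$, so $\chi_1=\chi$ and then $\chi_2=\chi$, contradicting $\chi_1\ne\chi_2$.

*$f$ is not a.e. zero off the diagonal.* Choose a Borel representative of $f$. From $\kappa(h^{-1})f=f$ we have, for each $h$, $f(hx,hy)=f(x,y)$ for $M$-a.e. $(x,y)$. On $\Delta$ the measure $M$ is the image of $\mu$, so $z\mapsto f(z,z)$ is a.e. invariant, and ergodicity makes it a.e. equal to a constant $t$. So $f=t\xi$ on $\Delta$. Since $f\ne t\xi$ in $L^2$, $f$ is not a.e. zero on $E\setminus\Delta$.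

**Step 6: a level set.** The purpose is to cut out a set of finite measure and make it exactly invariant. By Step 5 there is $\varepsilon>0$ such that $R_0=\{(x,y)\in E\setminus\Delta:|f(x,y)|>\varepsilon\}$ has $M(R_0)>0$, and $M(R_0)\le\|f\|^2/\varepsilon^2<\infty$ by Chebyshev. Let
$$R=\{(x,y)\in E\setminus\Delta:|f(hx,hy)|>\varepsilon\ \text{ for all }h\in G\}.$$
$R$ is Borel, being a countable intersection of Borel sets; it is invariant by its form, and $R\subseteq R_0$ (take $h=1$). Finally $R_0\setminus R$ is the union over $h$ of the sets $\{(x,y)\in R_0:|f(hx,hy)|\le\varepsilon\}$. Each of these is null because $f(hx,hy)=f(x,y)$ a.e. So $0<M(R)=M(R_0)<\infty$, which is (b). $\blacksquare$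

**Remark 1 (two results recovered).** If $E'$ is as in (ii), then $|[z]_{E'}|$ is a.e. a constant $k\ge2$ by ergodicity, and $R=E'\setminus\Delta$ is invariant with $M(R)=k-1$. So $\chi$ is decomposable, which is Thomas's theorem. Next let the action be ergodic and $\mu$-a.e. faithful and let $1\ne g$ have a finite conjugacy class. Put $R=\{(x,hx):h\in g^G\}\setminus\Delta$. It is invariant because $(kx,khx)=(kx,\,khk^{-1}\,kx)$. We have $M(R)\le|g^G|$, and $M(R)>0$ because $gx\ne x$ on a set of positive measure. So $\chi$ is decomposable for every such action of a non-i.c.c. group. This explains why the problem restricts attention to i.c.c. groups.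

**Remark 2 (free actions again).** Let $G$ be i.c.c. and the action ergodic and free as in the warm-up. For invariant Borel $R\subseteq E\setminus\Delta$ the sets $P_h=\{x:(x,hx)\in R\}$ satisfy $gP_h=P_{ghg^{-1}}$, and $M(R)=\sum_{h\ne1}\mu(P_h)$ is $0$ or $\infty$. By Theorem B, $\chi$ is indecomposable.

## Connected components and locally finite groups

Now suppose (i). Theorem B hands us a graph $S$ of finite degree. The natural move is to take its connected components as the classes of the relation in (ii).

**Remark 3 (finite degree versus finite components).** For an ergodic action, (ii) holds if and only if some $S$ as in (c) has finite connected components a.e. If $E'$ is as in (ii), with classes a.e. of size $k$, take $S=E'\setminus\Delta$. It is regular of degree $k-1\geq 1$ a.e., and its components are the $E'$-classes. Conversely, given such an $S$, let $F$ be its connectedness relation. It is Borel, since $(z,w)\in F$ if and only if $w=z$ or there are $n\ge1$ and $h_1,\dots,h_n\in G$ with $(z,h_1z),(h_1z,h_2z),\dots,(h_{n-1}z,h_nz)\in S$ and $w=h_nz$, and these are countable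 quantifiers. It is invariant because $S$ is, it is contained in $E_G^Z$, and a.e. class has at least $1+d\ge2$ points.

So the gap between (i) and (ii) is exactly the gap between finite degree and finite components. There is a class of groups for which the gap closes by itself.

**Theorem C.** If $G$ is a countable locally finite group (every finitely generated subgroup is finite), then (i) $\Leftrightarrow$ (ii) for every ergodic measure-preserving action $G\curvearrowright(Z,\mu)$ on a standard Borel probability space. Neither faithfulness nor i.c.c. is needed.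

The finitely supported permutations of $\mathbb N$ form a locally finite group; $\mathbb Z$ is not locally finite.

**Proof.** (ii) $\Rightarrow$ (i) is Thomas's theorem, or Remark 1. Assume (i), let $S$ and $d$ be as in Theorem B(c), and let $F$ be the connectedness relation of $S$. It is Borel, $G$-invariant and contained in $E_G^Z$ by the argument in Remark 3.

The point to prove is that components are finite. Let $z$ satisfy $|S_z|=d$, which holds a.e., and write $S_z=\{s_1z,\dots,s_dz\}$ with $s_i\in G$. Since $S_{wz}=wS_z$, the neighbors of $wz$ are $ws_1z,\dots,ws_dz$ for every $w\in G$. So the endpoints of paths of length $n$ (vertices may repeat) from $z$ are exactly the points $s_{i_1}s_{i_2}\cdots s_{i_n}z$. For $n=1$ this is the choice of the $s_i$. If $v=wz$ with $w=s_{i_1}\cdots s_{i_{n-1}}$ is reached after $n-1$ steps, the next step leads to the points $ws_iz$. Hence $[z]_F\subseteq\langle s_1,\dots,s_d\rangle z$, which is finite because $G$ is locally finite. Also $|[z]_F|\ge1+d\ge2$. So (ii) holds. $\blacksquare$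

For groups that are not locally finite the argument stops at the last inclusion: $\langle s_1,\dots,s_d\rangle z$ may be infinite. The rotation of $\mathbb Z$ shows that this happens. There $S=\{(y,T^{\pm1}y)\}$ has degree $2$, its components are infinite lines, and no other choice of $S$ can repair this, since (ii) fails. What remains is whether the i.c.c. hypothesis rules it out.

Look at how $\mathbb Z$ violates i.c.c.: the graph $S$ is the graph of the single element $T$ and its inverse, and $T$ is central. To keep the graph but lose the central element, we want a group in which *no element acts as $T$ everywhere*, while elements $t_n$ act as $T$ on larger and larger parts of the space and trivially elsewhere. The graph $S$ then still lies in the orbit relation, as a limit of the graphs of the $t_n^{\pm1}$. Each $t_n$ leaves a small region untouched, and if the group can move such regions around in infinitely many ways, then $t_n$ has infinitely many conjugates.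

## A rotation spread over the Cantor set

Let $X=\{0,1\}^{\mathbb N}$ with fair-coin measure $m$, and let $x_0=000\cdots$. For a finite word $s$ let $C_s$ be the cylinder of sequences beginning with $s$. Put $W_n=\{0,1\}^n\setminus\{0^n\}$ for $n\ge1$.

**Definition (the group $\Sigma$).** $\Sigma_n=\mathrm{Sym}(W_n)$ acts on $X$ by $\sigma(sw)=\sigma(s)w$ for $s\in W_n$, and trivially on $C_{0^n}$. An element of $\Sigma_n$ permutes the words of length $n+1$ by acting on the first $n$ letters, fixing $0^n0$ and $0^n1$; so, as groups of homeomorphisms of $X$, $\Sigma_n\le\Sigma_{n+1}$. Let $\Sigma=\bigcup_n\Sigma_n$. It preserves $m$, since it permutes cylinders of equal length, and it fixes $x_0$.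

**Definition (the group $A$).** $A_n$ is the additive group of functions $c:X\to\mathbb Z$ that depend only on the first $n$ coordinates and vanish on $C_{0^n}$. Then $A_n\le A_{n+1}$; let $A=\bigcup_nA_n$. $\Sigma$ acts on $A$ by $\sigma\cdot c=c\circ\sigma^{-1}$, and $\Sigma_n$ preserves $A_n$.

For instance $W_1=\{1\}$, so $\Sigma_1$ is trivial and $A_1\cong\mathbb Z$. Next, $W_2=\{01,10,11\}$, $\Sigma_2\cong\mathrm{Sym}(3)$ and $A_2\cong\mathbb Z^3$.

**Definition (the group $G$ and its action).** Let $G=A\rtimes\Sigma$, so $(c,\sigma)(c',\sigma')=(c+\sigma\cdot c',\sigma\sigma')$. It is countable. Let $Y=\mathbb R/\mathbb Z$ with Lebesgue measure $\nu$ and $Ty=y+\alpha$, $\alpha$ irrational. So $T$ is ergodic, and $T^ky\ne y$ for all $y$ and all $k\ne0$. Let $Z=X\times Y$, $\mu=m\times\nu$ and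
$$(c,\sigma)\cdot(x,y)=(\sigma x,\;T^{c(\sigma x)}y).$$

This is an action. Applying $(c',\sigma')$ and then $(c,\sigma)$ to $(x,y)$ gives $(\sigma\sigma'x,\;T^{c(\sigma\sigma'x)+c'(\sigma'x)}y)$, and
$$(c+\sigma\cdot c')(\sigma\sigma'x)=c(\sigma\sigma'x)+c'(\sigma^{-1}\sigma\sigma'x)=c(\sigma\sigma'x)+c'(\sigma'x).$$
Each group element acts by a homeomorphism. It preserves $\mu$ because $\sigma$ preserves $m$ and each $T^k$ preserves $\nu$. Write
$$t_n=(1_{X\setminus C_{0^n}},1)\in G .$$
It acts as $\mathrm{id}\times T$ on $(X\setminus C_{0^n})\times Y$ and trivially on $C_{0^n}\times Y$.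

Why insist on $C_{0^n}$? If we used all of $\mathrm{Sym}(\{0,1\}^n)$ and all functions of $n$ coordinates, the constant function would give an element $(1_X,1)$. It would be central, since $(d,\tau)(1_X,1)(d,\tau)^{-1}=(d+1_X-d,\,1)$. The reserved cylinder around $x_0$, which shrinks but never disappears, removes this element. Here, by contrast, the transposition $\tau\in\Sigma_2$ of $01$ and $10$ satisfies $(0,\tau)t_1(0,\tau)^{-1}=(1_{\tau C_1},1)$ with $\tau C_1=C_{01}\cup C_{11}$, so $t_1$ is already not central.

For $g=(c,\sigma)$ put
$$S(g)=\{x\in X:\sigma x\ne x\ \text{ or }\ c(x)\ne0\}.$$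
The point $(x,y)$ is fixed by $g$ if and only if $\sigma x=x$ and $T^{c(x)}y=y$, that is, $\sigma x=x$ and $c(x)=0$. So the set of points moved by $g$ is $S(g)\times Y$, and
$$\mathrm{Fix}_Z(g)=(X\setminus S(g))\times Y,\qquad\chi(c,\sigma)=m\{x:\sigma x=x,\ c(x)=0\}.\qquad(5)$$
If $c\in A_n$ and $\sigma\in\Sigma_n$, whether $x\in S(g)$ depends only on the first $n$ letters of $x$, and $C_{0^n}\cap S(g)=\emptyset$. Hence $S(g)$ is a union of cylinders $C_s$ with $s\in W_n$.

## Faithfulness, ergodicity and infinite conjugacy classes

**Step 1: the action is $\mu$-a.e. faithful.** We must show that only $1$ fixes almost every point. If $\mu(\mathrm{Fix}_Z(g))=1$, then $m(S(g))=0$. As $S(g)$ is a union of cylinders, which have positive measure, it is empty. So $\sigma$ acts trivially and $c=0$, that is, $g=1$.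

**Step 2: the action is ergodic.** The elements $t_n$ handle the $Y$-direction and $\Sigma$ handles the $X$-direction. Let $D\subseteq Z$ be $G$-invariant and $\mu$-measurable, with fibers $D_x=\{y:(x,y)\in D\}$. By Fubini, $D_x$ is $\nu$-measurable for a.e. $x$. If $x\notin C_{0^n}$, invariance under $t_n$ gives $TD_x=D_x$. Every $x\ne x_0$ lies outside $C_{0^n}$ for large $n$, so by ergodicity of $T$ we have $\nu(D_x)\in\{0,1\}$ for a.e. $x$. Let $B$ be the set of $x$ for which $D_x$ is $\nu$-measurable with $\nu(D_x)=1$. It is $m$-measurable, and $\mu(D)=m(B)$. Since $(0,\sigma)(x,y)=(\sigma x,y)$, we have $D_{\sigma x}=D_x$, so $B$ is $\Sigma$-invariant.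

Fix $n$. For $s,s'\in W_n$ the transposition of $s$ and $s'$ preserves $m$ and $B$ and maps $C_s$ to $C_{s'}$, so the numbers $m(B\cap C_s)$, $s\in W_n$, are all equal. There are $2^n-1$ of them and they sum to $m(B\setminus C_{0^n})$. Now let $s\in W_k$ and $n\ge k$. Every extension of $s$ to length $n$ is a nonzero word, so $C_s$ is a union of $2^{n-k}$ cylinders indexed by $W_n$, and
$$m(B\cap C_s)=2^{n-k}\cdot\frac{m(B\setminus C_{0^n})}{2^n-1}=m(C_s)\,\frac{m(B\setminus C_{0^n})}{1-2^{-n}}\ \xrightarrow[n\to\infty]{}\ m(C_s)\,m(B).$$
So $m(B\cap C_s)=m(C_s)m(B)$ for every $s\in\bigcup_kW_k$. The remaining cylinders satisfy $C_{0^k}\setminus\{x_0\}=\bigsqcup_{j\ge k}C_{0^j1}$, and $x_0$ is a null point, so the identity holds for every cylinder. Cylinders, with the empty set, form a family closed under intersection that generates the Borel sets, so $m(B\cap D')=m(B)m(D')$ for all measurable $D'$. Taking $D'=B$ gives $m(B)=m(B)^2$, so $\mu(D)=m(B)\in\{0,1\}$.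

**Step 3: $G$ is i.c.c.** We produce infinitely many conjugates of a given $g\ne1$ by moving part of $S(g)$ into the region near $x_0$ that $g$ does not touch. Let $g=(c,\sigma)\ne1$ with $c\in A_n$, $\sigma\in\Sigma_n$. By Step 1, $S(g)\neq\emptyset$, so we may fix $s\in W_n$ with $C_s\subseteq S(g)$. For $\tau\in\Sigma$, viewed as $(0,\tau)$, the points moved by $\tau g\tau^{-1}$ are the images under $\tau$ of those moved by $g$. Hence
$$S(\tau g\tau^{-1})=\tau S(g).$$
For $k\ge1$ let $\tau_k\in\Sigma_{n+k}$ be the transposition of the words $s0^k$ and $0^{n+k-1}1$. Since $k\ge1$, the second word begins with $0^n$, so $C_{0^{n+k-1}1}\subseteq C_{0^n}$ is disjoint from $S(g)$, while $C_{s0^k}\subseteq S(g)$. So $\tau_k$ moves the part $C_{s0^k}$ of $S(g)$ onto $C_{0^{n+k-1}1}$ and fixes the rest of $S(g)$, and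
$$S(\tau_kg\tau_k^{-1})\cap C_{0^n}=C_{0^{n+k-1}1}.$$
These sets are distinct for distinct $k$, so the conjugates $\tau_kg\tau_k^{-1}$ are distinct and $g^G$ is infinite.

## Splitting the character over the circle

We now show (i) by carrying the splitting of $\delta_0$ on $\mathbb Z$ over to $G$. For $\omega\in\mathbb C$ with $|\omega|=1$ put
$$\chi_\omega(c,\sigma)=\int_{\mathrm{Fix}(\sigma)}\omega^{c(x)}\,dm(x),\qquad \mathrm{Fix}(\sigma)=\{x\in X:\sigma x=x\}.$$

**Step 4: each $\chi_\omega$ is a character.** These are the building blocks of the splitting. Clearly $\chi_\omega(1)=1$.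

*Conjugation invariance.* Let $h=(d,\tau)$ and $g=(c,\sigma)$. Since $h^{-1}=(-\tau^{-1}\cdot d,\ \tau^{-1})$,
$$hgh^{-1}=(d+\tau\cdot c,\ \tau\sigma)(-\tau^{-1}\cdot d,\ \tau^{-1})=\bigl(d+\tau\cdot c-(\tau\sigma\tau^{-1})\cdot d,\ \tau\sigma\tau^{-1}\bigr).$$
At a point $x$ fixed by $\tau\sigma\tau^{-1}$, $((\tau\sigma\tau^{-1})\cdot d)(x)=d(x)$, so the first coordinate takes the value $c(\tau^{-1}x)$. As $\mathrm{Fix}(\tau\sigma\tau^{-1})=\tau\,\mathrm{Fix}(\sigma)$ and $\tau$ preserves $m$,
$$\chi_\omega(hgh^{-1})=\int_{\tau\mathrm{Fix}(\sigma)}\omega^{c(\tau^{-1}x)}\,dm(x)=\int_{\mathrm{Fix}(\sigma)}\omega^{c(x)}\,dm(x)=\chi_\omega(g).$$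

*Positive definiteness.* For $g_i=(c_i,\sigma_i)$ we have $g_j^{-1}g_i=(\sigma_j^{-1}\cdot(c_i-c_j),\ \sigma_j^{-1}\sigma_i)$. A point $x$ is fixed by $\sigma_j^{-1}\sigma_i$ if and only if $\sigma_ix=\sigma_jx$, and then the first coordinate at $x$ is $(c_i-c_j)(\sigma_jx)=c_i(\sigma_ix)-c_j(\sigma_jx)$. Grouping the indices by the common value $v=\sigma_ix$,
$$\sum_{i,j}\lambda_i\bar\lambda_j\,\chi_\omega(g_j^{-1}g_i)=\int\sum_{i,j:\,\sigma_ix=\sigma_jx}\lambda_i\omega^{c_i(\sigma_ix)}\,\overline{\lambda_j\omega^{c_j(\sigma_jx)}}\,dm(x)=\int\sum_v\Bigl|\sum_{i:\,\sigma_ix=v}\lambda_i\omega^{c_i(v)}\Bigr|^2dm(x)\ge0 .$$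

**Step 5: $\chi$ is decomposable.** We average over the circle and over its two halves. For fixed $g=(c,\sigma)$, the function $c$ takes finitely many values, so $\omega\mapsto\chi_\omega(g)$ is a finite trigonometric polynomial. Since $\int\omega^k\,d\omega=0$ for $k\ne0$ (normalized Haar measure on the circle), (5) gives
$$\int\chi_\omega(g)\,d\omega=m\{x\in\mathrm{Fix}(\sigma):c(x)=0\}=\chi(g).$$
Let $\chi^+$ and $\chi^-$ be the averages of $\chi_\omega$ over the upper and lower half circles. The three defining properties of a character pass to averages, so $\chi^\pm$ are characters, and $\chi=\frac12\chi^++\frac12\chi^-$. To tell them apart, evaluate at $t_1=(1_{C_1},1)$: we have $\chi_\omega(t_1)=\frac12+\frac12\omega$, and the average of $\omega$ over the upper half circle is $\frac1\pi\int_0^\pi e^{i\theta}\,d\theta=\frac{2i}\pi$. Hence $\chi^\pm(t_1)=\frac12\pm\frac i\pi$. So $\chi^+\ne\chi^-$, and (i) holds.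

**Remark 4 (the graph behind the splitting).** The set $S=\{((x,y),(x,T^{\pm1}y)):x\ne x_0\}$ is a graph as in Theorem B(c) with $d=2$. It lies in $E_G^Z$ because $(x,T^{\pm1}y)=t_n^{\pm1}(x,y)$ when $x\notin C_{0^n}$. It is invariant because $(c,\sigma)$ maps $(x,y)$ and $(x,T^{\pm1}y)$ to $(\sigma x,T^{c(\sigma x)}y)$ and $(\sigma x,T^{c(\sigma x)\pm1}y)$, and $\sigma x\ne x_0$. Its components are infinite lines. This is the limit graph promised above: each of its edges comes from some $t_n^{\pm1}$, but none of these elements has a finite conjugacy class.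

## Every invariant class is a point or infinite

**Step 6: (ii) fails.** We prove more than is needed: for *any* $G$-invariant equivalence relation $E\subseteq E_G^Z$ and any $z=(x,y)$ with $x\ne x_0$, the class $[z]_E$ is either $\{z\}$ or infinite. Suppose $(x',y')\ne(x,y)$ and $(x,y)\,E\,(x',y')$. Since $E\subseteq E_G^Z$, $x'=\sigma x$ for some $\sigma\in\Sigma$. As $\Sigma$ fixes $x_0$ and $x\ne x_0$, also $x'\ne x_0$.

*Case $x'\ne x$.* The plan is to keep $z$ fixed and move its partner to infinitely many places near $x_0$. Choose $n$ so large that the length-$n$ prefixes $p$ of $x$ and $p'$ of $x'$ are distinct and both lie in $W_n$. For $k\ge1$ let $\tau_k\in\Sigma_{n+k}$ be the transposition of the length-$(n+k)$ prefix of $x'$ with $0^{n+k-1}1$. These two words begin with $p'$ and $0^n$. The length-$(n+k)$ prefix of $x$ begins with $p$, which is neither $p'$ nor $0^n$. So $\tau_kx=x$, while $\tau_kx'\in C_{0^{n+k-1}1}$. Hence $(0,\tau_k)$ fixes $(x,y)$ and maps $(x',y')$ to $(\tau_kx',y')$. By invariance $(x,y)\,E\,(\tau_kx',y')$ for every $k\ge1$. The cylinders $C_{0^{n+k-1}1}$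 are disjoint for distinct $k$, so these points are pairwise distinct, and $[z]_E$ is infinite.

*Case $x'=x$.* Here the argument is the one for the rotation. The point $(x,y')$ is in the orbit of $(x,y)$, say $(x,y')=(c,\sigma)\cdot(x,y)$. Then $\sigma x=x$ and $y'=T^ky$ with $k=c(x)$, and $k\ne0$ because $y'\ne y$. Choose $n$ with $x\notin C_{0^n}$, so that $t_n^{l}(x,w)=(x,T^{l}w)$ for all $l\in\mathbb Z$, $w\in Y$. Applying $t_n^{jk}$ to $(x,y)\,E\,(x,T^ky)$ gives
$$(x,T^{jk}y)\;E\;(x,T^{(j+1)k}y)\qquad(j\ge0).$$
So $[z]_E$ contains all the points $(x,T^{jk}y)$, $j\ge0$. They are distinct since no nonzero power of $T$ has a fixed point, and $[z]_E$ is infinite.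

Thus no $G$-invariant $E\subseteq E_G^Z$ has $1<|[z]_E|<\infty$ at any point outside the null set $\{x_0\}\times Y$. In particular no $G$-invariant Borel $E\subseteq E_G^Z$ does so a.e. With Steps 1–5 this proves Theorem A. $\blacksquare$

The second case is the only place where the infinite order of $T$ enters this step, and it cannot be dispensed with. Replace $\mathbb Z$ by $\mathbb Z/2$ and $(Y,T)$ by two points of mass $\frac12$ and their swap. Then $\{((x,y),(x,y')):x\ne x_0\}\cup\Delta$ is an invariant Borel relation inside the orbit relation (by means of the $t_n$), with classes of size $2$ over every $x\ne x_0$, so (ii) holds for that action.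

## How close the group is to being locally finite

A function in $A_n$ is determined by its values on the cylinders $C_s$, $s\in W_n$, so $A_n\cong\mathbb Z^{W_n}$ with $\Sigma_n=\mathrm{Sym}(W_n)$ permuting the coordinates. Hence
$$A_n\rtimes\Sigma_n\cong\mathbb Z\wr\mathrm{Sym}(2^n-1),$$
a permutational wreath product. It is finitely generated, and it is virtually abelian, since $A_n$ is abelian of finite index. The group of Theorem A is the increasing union of these groups, so each of its finitely generated subgroups lies in one of them and is virtually abelian. Virtually abelian groups are amenable and increasing unions of amenable groups are amenable, so $G$ is amenable. Therefore "locally finite" in Theorem C cannot be weakened to "locally finitely generated virtually abelian", nor to "amenable", even when the group is i.c.c. and the action $\mu$-a.e. faithful.
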